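# Laman counts for plane frameworks with dihedral symmetry $C_{2v}$ and $C_{3v}$

## 1. Counting bars under a dihedral group: the guess, and small frameworks that test it

Here is the answer one would first guess. Generic rigidity in the plane is governed by counting edges. A symmetric framework has to obey a few extra counts, which say how many vertices and edges a symmetry may fix. So one guesses that the ordinary count and the extra counts together are enough, provided the joints are placed as generically as the symmetry allows. This lecture proves that guess for two dihedral groups, of orders 4 and 6. First we make it precise and test it.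

**Frameworks.** Let $G=(V,E)$ be a finite simple graph with $|V|\ge 2$ and $p:V\to\mathbb R^2$. The rigidity matrix $R(G,p)$ has one row per edge and two columns per vertex. The row of $\{x,y\}$ has $p(x)-p(y)$ in the columns of $x$, $p(y)-p(x)$ in the columns of $y$, and zeros elsewhere. Its kernel consists of the $U:V\to\mathbb R^2$ with $(p(x)-p(y))\cdot(U(x)-U(y))=0$ for every edge. It contains the trivial motions $U(x)=t+rJp(x)$, where $t\in\mathbb R^2$, $r\in\mathbb R$ and $J$ is the rotation by $\pi/2$. The framework $(G,p)$ is *isostatic* if it is infinitesimally rigid with independent rows, i.e. $\operatorname{rank}R(G,p)=|E|=2|V|-3$.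

A row dependence is a *stress*: coefficients $\omega_{xy}$ on the edges with
$$\sum_{y\sim x}\omega_{xy}\,(p(x)-p(y))=0\quad\text{for all }x ,$$
which we call *equilibrium at $x$*. The rows are independent iff the only stress is $0$. For a nondegenerate triangle, the two edges at each vertex have independent directions, so there is no nonzero stress. Hence the three rows are independent, and the kernel in $\mathbb R^6$ is exactly the $3$-dimensional space of trivial motions.

**Symmetry.** Let $\Gamma$ be a finite group and let $\theta:\Gamma\to\operatorname{Aut}(G)$, $\tau:\Gamma\to\mathcal O(\mathbb R^2)$ be injective homomorphisms. The framework $(G,p)$ is *$\Gamma$-symmetric* if $\tau(\gamma)p(v)=p(\theta(\gamma)(v))$ for all $v,\gamma$. The action on $V$ need not be free. A $\Gamma$-symmetric framework is *$\Gamma$-generic* if $R(G,p)$ has maximum rank among all $\Gamma$-symmetric realisations of $G$ (same $\theta,\tau$). The graph $G$ satisfies the *Laman conditions* if $|E|=2|V|-3$ and $|E'|\le 2|V'|-3$ for every subgraph $(V',E')$ with $|V'|\ge2$. For $x=\tau(\gamma)$, let $V_x$ be the set of vertices fixed by $\gamma$ and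 $E_x$ the set of edges mapped to themselves by $\gamma$ (endpoints fixed or swapped). Write $s$ for a reflection in a line through the origin and $C_n$ for the rotation by $2\pi/n$.

We use one known result (the necessary counts). If a $\Gamma$-symmetric framework in the plane is isostatic, then:

* (a) $|E_s|=1$ for every reflection $s\in\tau(\Gamma)$;
* (b) if $C_2\in\tau(\Gamma)$, then $|V_{C_2}|=0$ and $|E_{C_2}|=1$;
* (c) if $C_3\in\tau(\Gamma)$, then $|V_{C_3}|=0$;
* (d) $C_n\notin\tau(\Gamma)$ for every $n>3$.

For the group $C_s$ generated by one reflection, and for $C_2$ and $C_3$, Schulze's theorem says that these counts together with the Laman conditions are also sufficient in $\Gamma$-generic position. Our groups are $C_{2v}$, of order 4, generated by the reflections in two perpendicular lines through the origin, and $C_{3v}$, of order 6, generated by the reflections in two lines through the origin at angle $\pi/3$. The question is posed in "Rigidity of frameworks with", https://eprints.lancs.ac.uk/id/eprint/137073/2/serocold_phdthesis_all.pdf.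

**Theorem 1.** Let $D=C_{2v}$ or $D=C_{3v}$. For all $G,\Gamma,\theta,\tau$ as above with $\tau(\Gamma)=D$, and every $\Gamma$-generic $\Gamma$-symmetric framework $(G,p)$ in $\mathbb R^2$, the framework $(G,p)$ is isostatic if and only if $G$ satisfies the Laman conditions and the counts (a)–(d) hold, with (a) applied to every reflection in $D$.

Now some tests.

**Test 1 (rhombus, $C_{2v}$).** Take $u,C_2u$ on the $x$-axis and $j,C_2j$ on the $y$-axis, with the four sides $\gamma\{u,j\}$ and the diagonal $\{u,C_2u\}$. There are $5=2\cdot4-3$ edges, and the diagonal is the only edge fixed by any of the three nontrivial symmetries. The framework is two nondegenerate triangles glued along the diagonal. A stress has two edges of independent directions at $j$ and at $C_2j$, so it vanishes on the sides, and then on the diagonal. The framework is isostatic.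

**Test 2 (prism, $C_{3v}$).** Let $\sigma$ be the reflection in the $x$-axis, let $p(w)=(x,y)$ lie off all mirrors, and take the triangles on $\{C_3^iw\}$ and on $\{C_3^i\sigma w\}$ together with the three edges $C_3^i\{w,\sigma w\}$. There are $9=2\cdot6-3$ edges, and each reflection fixes exactly one of them. A kernel element of $R$ is $t+rJp(\cdot)$ on the first triangle and $t'+r'Jp(\cdot)$ on the second. Put $\mathbf n=(0,1)$. Then $p(w)-p(\sigma w)=2y\,\mathbf n$ and $\mathbf n\cdot Jp(w)=\mathbf n\cdot Jp(\sigma w)=x$. Since $C_3$ commutes with $J$, the three joining edges give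
$$C_3^i\mathbf n\cdot(t-t')+(r-r')x=0,\qquad i=0,1,2. \tag{1}$$
Summing over $i$ gives $3(r-r')x=0$. If $x\ne0$, then $r=r'$, and then $t-t'$ is orthogonal to all $C_3^i\mathbf n$, so $t=t'$. The kernel has dimension 3, the rank is $12-3=9$, and the framework is isostatic. If $x=0$, then $r-r'$ is free and the rank drops. So "generic" cannot be omitted from the statement.

**Test 3 ($K_{3,3}$, $C_{3v}$).** Let $j,k$ both lie on the $x$-axis $m_\sigma$, and join each vertex of $\Gamma j=\{j,C_3j,C_3^2j\}$ to each vertex of $\Gamma k$. There are $9$ edges, and $\{j,k\}$ is the only one fixed by $\sigma$. Put $p(k)=(r,0)$ with $r\neq0$, and put $j$ at $(-r/2,0)$, the midpoint of $C_3k$ and $C_3^{-1}k$. At $j$ a stress must vanish on the horizontal edge $\{j,k\}$, and the same holds at the images of $j$. The two remaining edges at $k$ run along two sides of the triangle $\Gamma k$. These are independent directions, so the coefficients there vanish too, and the same holds at the images of $k$. So this special position is isostatic, and by maximality of rank so is every $\Gamma$-generic one.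

## 2. Symmetric vertex reduction, and an 8-vertex graph on which it stops

The sensible first approach is induction on vertices. A Laman graph has average degree below 4, so it has a vertex $v$ of degree at most 3. A vertex of degree 2 is deleted. A vertex of degree 3 is deleted and replaced by an edge between two of its neighbours. Geometrically one places $v$ on the segment between those neighbours. In the symmetric setting one does this to the whole orbit $\Gamma v$. If $v$ has trivial stabiliser and degree 3 with no neighbour in $\Gamma v$, then $3|\Gamma|$ edges disappear and $|\Gamma|$ vertices disappear, so the count requires that exactly $|\Gamma|$ edges be added: a full orbit of a pair *with trivial stabiliser*. Here is a graph on which this cannot be done.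

**Example A.** For $C_{2v}$, let $s_1$ be the reflection in the $x$-axis. Take $u,C_2u,j,C_2j$ on the $x$-axis and a free orbit $\Gamma v=\{v,s_1v,s_2v,C_2v\}$. The edges are $\{u,C_2u\}$ and the images of $\{v,j\},\{v,C_2j\},\{v,u\}$. Thus $j$ and $C_2j$ are adjacent to all of $\Gamma v$, $u$ is adjacent to $v,s_1v$, and $C_2u$ is adjacent to $s_2v,C_2v$. There are 8 vertices and $13=2\cdot 8-3$ edges, and each of $s_1,s_2,C_2$ fixes exactly the edge $\{u,C_2u\}$.

The Laman conditions hold. Let $V'$ contain $m$ of $j,C_2j$, $t$ of $u,C_2u$ and $k$ vertices of $\Gamma v$. It spans $km+e_u$ edges, where $e_u$ counts the edges meeting $\{u,C_2u\}$. We have $e_u=0$ if $t=0$, $e_u\le \min(k,2)$ if $t=1$, and $e_u\le k+1\le5$ if $t=2$. We need $km+e_u\le 2k+2m+2t-3$.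

* $m=2$: this reads $e_u\le2t+1$, and the bounds are $0\le1$, $2\le3$, $5\le5$ for $t=0,1,2$.
* $m=1$: this reads $e_u\le k+2t-1$. For $t=0$ it holds because $k\ge1$; for $t=1,2$ it follows from $k\le k+1$ and $k+1\le k+3$.
* $m=0$: this reads $e_u\le 2k+2t-3$. For $t=0$ it holds because $k\ge2$; for $t=1$ because $k\le2k-1$ when $k\ge1$; for $t=2$ because $k+1\le2k+1$.

So Example A satisfies every hypothesis of Theorem 1. Yet every pair of neighbours of $v$ lies on the $x$-axis, so it is fixed by $s_1$ and has fewer than 4 images. Worse, after $\Gamma v$ is removed all four remaining vertices lie on one line, and no five edges on four collinear points are independent: there are only six pairs, so five of them contain a triangle, and three collinear bars on three points carry a stress. Removing $\Gamma j$ instead does not help. The neighbours of $j$ form the single orbit $\Gamma v$, and each of the pairs $\{v,s_1v\},\{v,s_2v\},\{v,C_2v\}$ is fixed by an involution. The remaining orbit $\{u,C_2u\}$ carries the fixed edge.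

There is a second obstacle. Even if a pair with trivial stabiliser is available, we add $|\Gamma|$ edges at once, so one must know that the *whole orbit* keeps the graph sparse. The proof answers these two points separately.

* The Laman condition is rewritten as a count on edge *orbits*, and this count defines a matroid. Matroid rank inequalities then decide in a few lines whether a symmetric reduction keeps the count.
* The orbits with no reduction are classified; there are very few kinds. A discharging argument shows that they cannot account for all orbits of low degree, once a few direct deletions of one or two orbits are added. One of these deletions settles Example A.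

## 3. Vertex orbits, regular pairs, special orbits, and the orbit count $f$

From now on $D\in\{C_{2v},C_{3v}\}$, we identify $\Gamma$ with $D$ via $\tau$, and we write $\gamma v$ for $\theta(\gamma)(v)$. The letter $\sigma$ denotes a reflection and $m_\sigma$ its mirror. For $C_{2v}$ the mirrors are the coordinate axes, $s_1=\mathrm{diag}(1,-1)$ and $s_2=\mathrm{diag}(-1,1)$. For $C_{3v}$, when one reflection $\sigma$ is singled out, $m_\sigma$ is taken as the $x$-axis.

**Group facts.** Proper nontrivial subgroups have prime order, since $|\Gamma|\in\{4,6\}$. Each $\langle\sigma\rangle$ is a maximal subgroup, since its index (2 or 3) is prime. Hence two distinct reflections generate $\Gamma$.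

**Admissible vertex sets.** A finite $\Gamma$-set $V$ is *admissible* if no vertex is fixed by a nontrivial rotation. The product of two distinct reflections is a nontrivial rotation, so every stabiliser is trivial (a *free* vertex) or some $\langle\sigma\rangle$ (a *mirror* vertex, "on $m_\sigma$"). For $C_{2v}$ a mirror orbit is $\{j,C_2j\}$, with both vertices on one mirror. For $C_{3v}$ it has three vertices, one on each mirror. We often use one letter for an orbit and for a representative. Put $n(x)=2$ for a free orbit and $n(x)=1$ for a mirror orbit. In both cases the orbit has $|\Gamma|\,n(x)/2$ vertices.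

**Positions.** Let $P(V)$ be the vector space of $\Gamma$-symmetric maps $p:V\to\mathbb R^2$. It is a product over the orbits: a free orbit contributes $\mathbb R^2$, and a mirror orbit contributes the line $m_\sigma\ni p(j)$. "For generic $p$" means outside the zero set of finitely many nonzero polynomials on $P(V)$. For generic $p$, distinct vertices have distinct nonzero positions, and $p(v)\in m_\sigma$ iff $\sigma v=v$. Independence of the rows of $R(G,p)$ is the nonvanishing of some minor, so if it holds for one $p\in P(V)$ it holds for generic $p$.

**Regular pairs.** A pair $\{a,b\}$ of distinct vertices is *regular* if its stabiliser in $\Gamma$ is trivial. The following holds.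

* If $a,b$ are in different orbits, the pair is regular unless both are fixed by a common reflection. No group element swaps $a$ and $b$, so the stabiliser of the pair is $\mathrm{Stab}(a)\cap\mathrm{Stab}(b)$.
* If $a$ is free, $\{a,\gamma a\}$ is regular iff $\gamma$ has order 3. If $\delta\neq1$ fixes the pair, it swaps its elements, so $\delta a=\gamma a$, $\delta=\gamma$ and $\gamma^2=1$. Conversely an involution $\gamma$ fixes $\{a,\gamma a\}$.
* If $a$ is a mirror vertex, $\{a,\gamma a\}$ is never regular. In $C_{2v}$ the pair $\{a,C_2a\}$ is fixed by $\Gamma$; in $C_{3v}$ the reflection fixing the third vertex of the orbit swaps the other two.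

Let $U(V)$ be the set of $\Gamma$-orbits of regular pairs; each consists of $|\Gamma|$ pairs. We view an element of $U(V)$ as an edge of a multigraph on $V/\Gamma$. Loops occur only for $C_{3v}$ and only at free orbits. There is at most one loop per orbit, because $\{a,C_3^{-1}a\}=C_3^{-1}\{a,C_3a\}$. Its six pairs form two triangles, on the two $\langle C_3\rangle$-orbits in $\Gamma a$. In Test 2 the two triangles are one loop. In Test 3 the six edges other than the images of $\{j,k\}$ are one element of $U(V)$.

**Special orbits.** For $C_{2v}$ a special orbit is a single pair $\{u,C_2u\}$ with $u$ a mirror vertex. For $C_{3v}$ it is the orbit of a pair fixed by a reflection $\sigma$. An element of order 3 fixing a pair would fix both its elements, which is impossible, so the stabiliser of the pair is $\langle\sigma\rangle$ and the orbit has three elements, namely the images under $1,C_3,C_3^2$. Either $\sigma$ swaps the two vertices or it fixes both, so there are three types: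

* (A) $\{w,\sigma w\}$ with $w$ free (as in Test 2);
* (B) $\{j,\sigma j\}$ with $j$ a mirror vertex not on $m_\sigma$ (the orbit is a triangle on $\Gamma j$);
* (C) $\{j_1,j_2\}$ with $j_1,j_2$ on $m_\sigma$, necessarily in different orbits (as in Test 3).

A special pair is never regular. For $F\subseteq U(V)$ and $\varepsilon$ absent or a special orbit, $G(F,\varepsilon)$ denotes the graph on $V$ with edge set $\bigcup F\cup\varepsilon$.

**The count $f$.** Let $F\subseteq U(V)$ be nonempty and connected as an edge-induced subgraph of the multigraph. Let $V(F)$ be its set of vertex orbits and $N(F)=\sum_{x\in V(F)}n(x)$. Consider the components of the preimage graph $\bigcup F$ (on the vertices over $V(F)$). Every vertex over an orbit $x$ lies on some pair of each element of $F$ at $x$, so paths lift, and each component meets every orbit of $V(F)$. If two components contain $y$ and $\gamma y$ respectively, $\gamma$ maps the first to the second. So $\Gamma$ permutes the components transitively, and the stabiliser $S_F$ of a component is well defined up to conjugacy. It contains the stabiliser of each vertex of the component, and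 it contains $\gamma$ whenever $y$ and $\gamma y$ both lie in the component. Put
$$f(F)=N(F)-\lceil 3/|S_F|\rceil=N(F)-3+\rho(S_F),\qquad \rho(S)=\min(|S|-1,2). \tag{2}$$
The two forms agree: $\lceil3/|S|\rceil=3,2,1$ for $|S|=1$, $|S|=2$, $|S|\ge3$.

In Example A, let $F=\{[vj],[vC_2j],[vu]\}$, where brackets denote orbits. Then $N(F)=2+1+1=4$. The component of $v$ contains $j$ and $C_2j$, so $C_2\in S_F$; also $s_1\in S_F$, so $S_F=\Gamma$ and $f(F)=3=|F|$.

**Theorem 2.** Let $V$ be admissible and $G=G(F_0,\varepsilon)$ with $F_0\subseteq U(V)$ and $\varepsilon$ absent or a special orbit. Equivalent are: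
(i) for generic $p\in P(V)$ the rows of $R(G,p)$ are independent;
(ii) $|E'|\le 2|V'|-3$ for all subgraphs with $|V'|\ge2$;
(iii) $|F|\le N(F)-\lceil 3/|S_F|\rceil$ for every nonempty connected $F\subseteq F_0$.

Note that (iii) does not mention $\varepsilon$ at all.

## 4. The matroid on regular edge orbits

The purpose of this section is to show that the count (iii) defines a matroid, and that it follows from Laman sparsity.

**Two preliminary facts.** The function $\rho$ is conjugation invariant and monotone, has values in $\{0,1,2\}$, and satisfies
$$\rho(A)+\rho(B)\ge\rho(\langle A,B\rangle)+\rho(A\cap B). \tag{3}$$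
If $A,B$ are comparable there is equality. Otherwise both are proper and nontrivial, so of prime order, and $A\cap B=1$. The left side is then at least $2$, and the right side is at most $2+0$.

Next, $f(\{x\})=1$ for every $x\in U(V)$:

* free–free, not a loop: the preimage components are single edges with trivial stabiliser, so $f=4-3$;
* free–mirror: a component is a path $a,b,\sigma a$ with $b$ on $m_\sigma$ and stabiliser $\langle\sigma\rangle$, so $f=3-2$;
* mirror–mirror: the mirrors differ, so $S=\Gamma$ and $f=2-1$;
* loop: $S=\langle C_3\rangle$, so $f=2-1$.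

For arbitrary $F$ let $\hat f(F)$ be the sum of $f$ over the connected components of $F$, with $\hat f(\emptyset)=0$.

**Lemma 1 (monotonicity).** If $\emptyset\ne J\subseteq A$ and $A$ is connected, then $\hat f(J)\le f(A)$.

**Proof.** Remove elements one at a time; we show that $\hat f$ never increases. Let $x$ lie in a component $A'$ of the current set. If $A'=\{x\}$, removal lowers $\hat f$ by 1. Let $|A'|\ge2$. If $A'-x$ has one component, then $N$ does not increase. A preimage component of $A'-x$ lies in one of $A'$, so the stabiliser, and hence $\rho$, does not increase either. If $A'-x$ splits into $B_1,B_2$, then $x$ joins them, $V(A')=V(B_1)\sqcup V(B_2)$, and since $\rho(S_{A'})\ge\max_i\rho(S_{B_i})$,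
$$f(A')-f(B_1)-f(B_2)=3+\rho(S_{A'})-\rho(S_{B_1})-\rho(S_{B_2})\ge3-\min_i\rho(S_{B_i})\ge1.\qquad\square$$

**Lemma 2 (submodularity).** If $F_1,F_2$ are connected and $F_1\cap F_2\neq\emptyset$, then $f(F_1)+f(F_2)\ge f(F_1\cup F_2)+\hat f(F_1\cap F_2)$.

**Proof.** Let $P_1,\dots,P_c$ ($c\ge1$) be the components of $F_1\cap F_2$, and let $Y$ be the set of orbits in $V(F_1)\cap V(F_2)$ that are not in $V(F_1\cap F_2)$. Put $N(Y)=\sum_{x\in Y}n(x)$, $\rho_i=\rho(S_{F_i})$, $\rho_\cup=\rho(S_{F_1\cup F_2})\le2$, $\pi_i=\rho(S_{P_i})$ and $m=\min(\rho_1,\rho_2)$. Then $\pi_i\le m$. Since $N(F_1)+N(F_2)=N(F_1\cup F_2)+\sum N(P_i)+N(Y)$, the left side minus the right side is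
$$\Delta=N(Y)+3(c-1)+\rho_1+\rho_2-\rho_\cup-\sum_i\pi_i .$$

**Case $c\ge2$.** Here $\Delta\ge3(c-1)+2m-2-cm=(c-1)(3-m)+m-2\ge(3-m)+m-2=1$.

**Case $c=1$, $Y$ contains a free orbit.** Then $N(Y)\ge2\ge\rho_\cup$ and $\rho_1+\rho_2\ge\pi_1$, so $\Delta\ge0$.

**Case $c=1$, $Y\ne\emptyset$ consists of mirror orbits.** Both $S_{F_i}$ contain stabilisers of mirror vertices, so $\rho_1,\rho_2\ge1$, and $\Delta\ge1+\rho_1+\rho_2-2-m=\max(\rho_1,\rho_2)-1\ge0$.

**Case $c=1$, $Y=\emptyset$.** We compute the stabiliser of the union exactly. Let $\tilde P$ be a component of the preimage of $P_1$, $\tilde F_i\supseteq\tilde P$ the components of the preimages of $F_i$ containing it, $S_i$ their stabilisers, $T$ the stabiliser of $\tilde P$ (so $T\subseteq S_1\cap S_2$), and $W=\langle S_1,S_2\rangle$. Put $H=W\tilde F_1\cup W\tilde F_2$.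

*$H$ is connected.* The graph $\tilde F_1\cup\tilde F_2$ is connected, since both parts contain $\tilde P$. For $s\in S_i$ the graph $s(\tilde F_1\cup\tilde F_2)$ shares $\tilde F_i$ with it. Write $w\in W$ as a word $t_1t_2\cdots t_l$ in elements of $S_1\cup S_2$. Consecutive graphs $t_1\cdots t_{i-1}(\tilde F_1\cup\tilde F_2)$ and $t_1\cdots t_i(\tilde F_1\cup\tilde F_2)$ intersect, so $w(\tilde F_1\cup\tilde F_2)$ is connected to $\tilde F_1\cup\tilde F_2$ inside $H$.

*$H$ is a component of the preimage of $F_1\cup F_2$.* Let $x$ be a vertex of $w\tilde F_1$, $w\in W$. Edges over $F_1$ at $x$ lie in $w\tilde F_1$. Suppose $x$ also lies in a component $\gamma\tilde F_2$ of the preimage of $F_2$. Then $x$ lies over $V(F_1)\cap V(F_2)=V(P_1)$, so $x\in\kappa\tilde P$ for some $\kappa$. Both $\kappa\tilde F_1$ and $w\tilde F_1$ contain $x$, so they are equal, and $\kappa\in wS_1\subseteq W$. Likewise $\gamma\tilde F_2=\kappa\tilde F_2\subseteq H$. The same holds with the indices exchanged. So no edge leaves $H$.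

*The stabiliser of $H$ is $W$.* Clearly $W$ stabilises $H$. Let $\gamma$ stabilise $H$ and take a vertex of $\gamma\tilde F_1\subseteq H$. It lies in some $w\tilde F_1$ or some $w\tilde F_2$ with $w\in W$. In the first case $\gamma\tilde F_1=w\tilde F_1$. In the second the argument just given (indices exchanged) yields $\gamma\tilde F_1=\kappa\tilde F_1$ with $\kappa\in W$. Either way $\gamma\in WS_1=W$.

Hence $\Delta=\rho(S_1)+\rho(S_2)-\rho(W)-\rho(T)\ge\rho(S_1)+\rho(S_2)-\rho(W)-\rho(S_1\cap S_2)\ge0$ by (3). $\square$

**Definition.** $F\subseteq U(V)$ is *independent* if $|A|\le f(A)$ for every nonempty connected $A\subseteq F$.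

**Lemma 3.** The independent sets are the independent sets of a matroid on $U(V)$. For connected $K$ its rank satisfies $r(K)\le f(K)$.

**Proof.** The empty set is independent, and subsets of independent sets are independent, so we need only circuit elimination. A minimal dependent set $C$ is connected with $|C|>f(C)$. Let $C_1\neq C_2$ be minimal dependent and $x\in C_1\cap C_2$. Then $C_1\cap C_2$ is a proper subset of each, hence independent, so $|C_1\cap C_2|\le\hat f(C_1\cap C_2)$. By Lemma 2,
$$|C_1\cup C_2|\ge f(C_1)+1+f(C_2)+1-\hat f(C_1\cap C_2)\ge f(C_1\cup C_2)+2 .$$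
Let $J=(C_1\cup C_2)-x$. It is nonempty, and by Lemma 1, $|J|\ge f(C_1\cup C_2)+1\ge\hat f(J)+1$. So some component of $J$ violates the count, and $J$ is dependent. For the rank: if $\emptyset\ne J\subseteq K$ is independent, then $|J|\le\hat f(J)\le f(K)$ by Lemma 1. $\square$

**Lemma 4.** If a graph $G$ on $V$ with $E(G)\supseteq\bigcup F$ satisfies $|E'|\le2|V'|-3$ for all subgraphs with $|V'|\ge2$, then $F$ is independent.

**Proof.** Let $A\subseteq F$ be nonempty and connected. Its preimage has $|\Gamma||A|$ edges, $|\Gamma|N(A)/2$ vertices and $|\Gamma|/|S_A|$ isomorphic components. So a component has $|S_A||A|$ edges and $|S_A|N(A)/2$ vertices, and $|S_A||A|\le|S_A|N(A)-3$. Since $|A|$ is an integer, $|A|\le N(A)-\lceil3/|S_A|\rceil$. $\square$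

**Degrees.** For $F\subseteq U(V)$ let $d(x)$ be the degree of the orbit $x$ in the multigraph $(V/\Gamma,F)$, loops counted twice. In the graph $(V,\bigcup F)$ a free vertex has degree $d$. A mirror vertex $j$ on $m_\sigma$ has degree $2d$: its neighbours come in $d$ pairs $\{q,\sigma q\}$, with $q\ne\sigma q$ because $\{j,q\}$ is regular. Let $F$ be independent, $N=\sum_{x\in V/\Gamma}n(x)$, and let $(V/\Gamma,F)$ have $\kappa$ components. A component with an edge has at most (sum of its $n(x)$)$\,-1$ edges by (2), and this also holds for an isolated orbit. So $|F|\le N-\kappa$, and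
$$\sum_{x\ \text{free}}(d(x)-4)+\sum_{x\ \text{mirror}}(d(x)-2)=2|F|-2N\le-2\kappa. \tag{4}$$

## 5. Deletions, extensions, and moves of the special orbit

Fix a pair $(F,\varepsilon)$ with $F$ independent. Let $Z$ be the set of vertex orbits met by $\varepsilon$, with $Z=\emptyset$ if $\varepsilon$ is absent. Call $(F,\varepsilon)$ *good* if $G(F,\varepsilon)$ has independent rows for some (equivalently, generic) $p\in P(V)$. Each move says: if a certain pair on fewer vertices is good, so is $(F,\varepsilon)$.

**Deletion principle.** Let $O\subseteq V$ be $\Gamma$-invariant, and let $B(p)$ be the submatrix of $R$ with the columns of $O$ and the rows of the edges meeting $O$. *If $B(p)$ has independent rows for some $p\in P(V)$ and the graph induced on $V\setminus O$ is good, then $(F,\varepsilon)$ is good.* Both conditions hold for generic $p$. In a row dependence, the columns of $O$ see only the edges meeting $O$, so the coefficients there vanish. What is left is a dependence on the induced graph, which is $0$. Here $\varepsilon$ is kept if it does not meet $O$ and is deleted otherwise. The kernel of $B$ consists of the $U:O\to\mathbb R^2$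 satisfying the edge equations with $U=0$ outside $O$. If no edge joins two vertices of $O$, $B$ is block diagonal, and by symmetry it suffices to check one vertex per orbit.

### 5.1 Deleting one orbit

The aim is to dispose of orbits outside $Z$ with very small degree.

**(D1)** *$j\notin Z$ a mirror orbit on $m_\sigma$, $d(j)\le1$: delete $\Gamma j$.* If $d(j)=0$ there are no rows. If $d(j)=1$ with neighbours $q,\sigma q$, then $q\notin\Gamma j$, since there are no loops at mirror orbits. The vectors $p(j)-p(q)$ and $\sigma(p(j)-p(q))$ are independent unless $p(j)-p(q)$ is parallel or perpendicular to $m_\sigma$. It is not parallel, since $q\notin m_\sigma$. It is generically not perpendicular, since $p(j)$ moves along $m_\sigma$ independently of $p(q)$.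

**(D2)** *$v\notin Z$ free, no loop, $d(v)\le2$: delete $\Gamma v$.* The at most two neighbours are distinct and outside $\Gamma v$. Put $p(v)$ off the line through them (or, if there is one neighbour, away from it).

**(D3)** *($C_{3v}$) $v\notin Z$ free with a loop, $d(v)\le3$: delete $\Gamma v$.* If $d(v)=2$, $B$ consists of the rows of two disjoint nondegenerate triangles, which are independent. If $d(v)=3$, there is one further neighbour $q$ of $v$, in another orbit, and $B$ is $12\times12$. A kernel element is $t+rJp(\cdot)$ on the triangle $\{C_3^iv\}$, and the edges $C_3^i\{v,q\}$ give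
$$C_3^i(p(v)-p(q))\cdot(t+rJC_3^ip(v))=0,\qquad i=0,1,2 .$$
Sum over $i$. Since $\sum C_3^i=0$ and $C_3$ commutes with $J$, we get $3r(p(v)-p(q))\cdot Jp(v)=-3r\,p(q)\cdot Jp(v)=0$. Generically $p(q)\cdot Jp(v)\neq0$, because $p(q)\ne0$ and $p(v)$ is arbitrary. So $r=0$. Then $t$ is orthogonal to the three vectors $C_3^i(p(v)-p(q))$, which span $\mathbb R^2$, so $t=0$. The other triangle is $\{C_3^i\sigma v\}$ with further neighbours $C_3^i\sigma q$. The same computation applies, since $J\sigma=-\sigma J$ gives $p(\sigma q)\cdot Jp(\sigma v)=-p(q)\cdot Jp(v)\neq0$. So the kernel is $0$.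

### 5.2 Extensions along a regular pair

Here an orbit is replaced by one new element of $U(V)$; this is the symmetric form of the degree-3 reduction.

**(E1)** *$v\notin Z$ free, no loop, $d(v)=3$, neighbours $q_1,q_2,q_3$. Let $I_0$ be $F$ minus the three edges at $v$. If for some $\{a,b,c\}=\{1,2,3\}$ the pair $\{q_a,q_b\}$ is regular, its orbit $x$ satisfies $x\notin I_0$, $I_0+x$ is independent, and $(I_0+x,\varepsilon)$ on $V\setminus\Gamma v$ is good, then $(F,\varepsilon)$ is good.*

**Non-collinearity.** First, for generic $p$ the points $p(q_1),p(q_2),p(q_3)$ are not collinear. If all three lie in one orbit, they are distinct points of a circle. Otherwise some orbit contains exactly one of them, say $q$, and $p(q)$ is independent of the other two positions. Suppose $p(q)$ always lay on the line of the other two. Then $q$ is not free, so it is a mirror vertex and that line is its mirror. So all three are fixed by a common reflection, contradicting the regularity of $\{q_a,q_b\}$.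

**Placement.** Take $p$ generic on $V\setminus\Gamma v$, let $p(v)$ be the midpoint of $p(q_a)$ and $p(q_b)$, and put $p(\gamma v)=\gamma p(v)$. Given a stress of $G(F,\varepsilon)$, equilibrium at $\gamma v$ forces coefficient $0$ on $\gamma\{v,q_c\}$ and equal coefficients, say $\omega$, on $\gamma\{v,q_a\}$ and $\gamma\{v,q_b\}$. Since $p(q_a)-p(v)=\tfrac12(p(q_a)-p(q_b))$, these two edges act on $\gamma q_a,\gamma q_b$ like a stress with coefficient $\omega/2$ on $\gamma\{q_a,q_b\}$. The $|\Gamma|$ pairs $\gamma\{q_a,q_b\}$ are distinct, and none is an edge of $G(I_0,\varepsilon)$, since $x\notin I_0$ and a regular orbit is not special. So we obtain a stress of $G(I_0+x,\varepsilon)$ on $V\setminus\Gamma v$, which is $0$. Hence every $\omega$ is $0$, and the original stress is $0$.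

**(E2)** *$j\notin Z$ a mirror orbit on $m_\sigma$, $d(j)=2$, neighbours $q_1,\sigma q_1,q_2,\sigma q_2$ (four distinct vertices); $I_0$ is $F$ minus the two edges at $j$. If for some $q\in\{q_2,\sigma q_2\}$ the pair $\{q_1,q\}$ is regular, its orbit $x$ satisfies $x\notin I_0$, $I_0+x$ is independent, and $(I_0+x,\varepsilon)$ on $V\setminus\Gamma j$ is good, then $(F,\varepsilon)$ is good.*

Rename so that $q=q_2$.

**Direction.** For generic $p$ the vector $\ell=p(q_1)-p(q_2)$ is neither parallel nor perpendicular to $m_\sigma$. If $q_1,q_2$ are in different orbits, their positions are independent, so a component of $\ell$ vanishes identically only if that component of $p(q_1)$ and that of $p(q_2)$ both vanish identically. The component perpendicular to $m_\sigma$ does not, since $q_i\notin m_\sigma$. The component along $m_\sigma$ vanishes for both only if both lie on a mirror perpendicular to $m_\sigma$; then $\{q_1,q_2\}$ is not regular. If they are in the same orbit, regularity means that $q_1$ is free and $q_2=Cq_1$ with $C$ of order 3. Then $\ell=(1-C)p(q_1)$ is an arbitrary vector, since $1-C$ is invertible.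

**Placement.** Take $p$ generic on $V\setminus\Gamma j$ and let $p(j)$ be the intersection of $m_\sigma$ with the line through $p(q_1),p(q_2)$. It differs from $p(q_1)$ and $p(q_2)$, which are off $m_\sigma$. At $j$ the edges lie on two lines with independent directions: $\ell$ (edges to $q_1,q_2$) and $\sigma\ell$ (edges to $\sigma q_1,\sigma q_2$). So for a stress, equilibrium at $j$ holds on each line separately: $\omega_1(p(j)-p(q_1))+\omega_2(p(j)-p(q_2))=0$. Thus the forces at $q_1$ and $q_2$ are opposite and along $\ell$, like a stress on $\{q_1,q_2\}$. Its coefficient vanishes only if $\omega_1=\omega_2=0$. The same holds for $\sigma\{q_1,q_2\}$ and at all $\gamma j$, so each of the $|\Gamma|$ distinct pairs $\gamma\{q_1,q_2\}$ is used exactly once. None is an edge of $G(I_0,\varepsilon)$. So a stress of $G(F,\varepsilon)$ yields a stress of $G(I_0+x,\varepsilon)$, which is $0$, and the original stress is $0$.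

### 5.3 Deleting two orbits at once, for $C_{2v}$

These moves deal with configurations, such as Example A, where no regular pair is available. For $C_{2v}$, $Z$ is empty or a single mirror orbit, and there are no loops.

**Characters.** If $U$ is in the kernel of $B$, so is $\gamma U$, defined by $(\gamma U)(\gamma v)=\gamma U(v)$. The group is abelian with $\gamma^2=1$ for all $\gamma$, so the kernel is the direct sum, over the four characters $\chi$, of the spaces of $U$ with $U(\gamma v)=\chi(\gamma)\gamma U(v)$. Write $\gamma=\mathrm{diag}(\mu,\nu)$ with $\mu,\nu=\pm1$; the characters are $1,\ \mu\nu,\ \mu,\ \nu$. Within one character, $U$ is determined by its values on representatives, and one equation per edge orbit suffices.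

**(D4)** *$v$ free, $d(v)=3$, all three neighbours in one free orbit $w$, and $d(w)\le4$: delete $\Gamma v\cup\Gamma w$.* Choose the representative $w$ so that $C_2w$ is the vertex of the orbit not adjacent to $v$; the neighbours of $v$ are then $w,s_1w,s_2w$. Let $p(v)=(x,y)$, $p(w)=(X,Y)$, $U(v)=(a,b)$, $U(w)=(c,h)$. The equations for the edges at $v$ are
$$(x-\mu X)(a-\chi\mu c)+(y-\nu Y)(b-\chi\nu h)=0,\qquad(\mu,\nu)=(1,1),(1,-1),(-1,1). \tag{5}$$
"Differences" means: subtract the first equation from the second and from the third, and divide by 2.

* $\chi=1$. Differences: $yh+Yb=0$ and $xc+Xa=0$. Substituting $b=-yh/Y$, $a=-xc/X$ in the first equation gives $(x^2-X^2)c/X+(y^2-Y^2)h/Y=0$. The solution space has dimension 1, with $(c,h)\propto(X(y^2-Y^2),\,-Y(x^2-X^2))$.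
* $\chi=\mu\nu$. Differences: $(x-X)c+Y(b-h)=0$ and $X(a-c)+(y-Y)h=0$. The first equation becomes $-(x-X)(y-Y)(h/X+c/Y)=0$. Dimension 1, $(c,h)\propto(Y,-X)$.
* $\chi=\mu$. Differences: $yh+Yb=0$ and $X(a-c)+(y-Y)h=0$. Here $b-h=-(y+Y)h/Y$ and $a-c=-(y-Y)h/X$, so the first equation becomes $-(y-Y)\,h\,(x/X+y/Y)=0$. So $h=b=0$ and $a=c$. Dimension 1, $(c,h)\propto(1,0)$.
* $\chi=\nu$. Exchanging the coordinates maps (5) to itself and turns this case into the previous one. Dimension 1, $(c,h)\propto(0,1)$.

So the 12 rows of the edges at $\Gamma v$ have a 4-dimensional kernel in $\mathbb R^{16}$ and are independent. This settles $d(w)=3$. If $d(w)=4$, the fourth neighbour $q$ of $w$ lies in another orbit. It is not in $\Gamma v$, whose three edges are used up, nor in $\Gamma w$, as there are no loops. The additional equation in each character block is $(p(w)-p(q))\cdot(c,h)=0$. With $p(q)=(q_x,q_y)\ne0$ its values on the four kernel vectors are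
$$(X-q_x)X(y^2-Y^2)-(Y-q_y)Y(x^2-X^2),\qquad q_yX-q_xY,\qquad X-q_x,\qquad Y-q_y .$$
All are nonzero for generic $x,y,X,Y$: in the first, the coefficient of $y^2$ is $(X-q_x)X$. So the $16\times16$ matrix $B$ is nonsingular.

**(D5)** *$v$ free, $d(v)=3$, with neighbours $j,C_2j,z$, all on one mirror, $z\notin\Gamma j$, $j\notin Z$, $d(j)=2$ (so both edges at $j$ go to $v$): delete $\Gamma v\cup\Gamma j$.* Say the mirror is the $x$-axis: $p(v)=(x,y)$, $p(j)=(X,0)$, $p(z)=(\zeta,0)$ with $\zeta\ne0$, $U(v)=(a,b)$, $U(z)=0$. Since $s_1j=j$, we have $U(j)=\chi(s_1)s_1U(j)$. So if $\chi(s_1)=1$, then $U(j)=(c,0)$ and $U(C_2j)=(\eta c,0)$; if $\chi(s_1)=-1$, then $U(j)=(0,c)$ and $U(C_2j)=(0,\eta c)$. In both cases $\eta=-\chi(C_2)=\pm1$. The edge to $z$ gives $(x-\zeta)a+yb=0$. Subtracting this from the other two equations leaves the following.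

* $\chi(s_1)=1$: the other equations are $(x-X)(a-c)+yb=0$ and $(x+X)(a-\eta c)+yb=0$. We get $(\zeta-X)a-(x-X)c=0$ and $(\zeta+X)a-\eta(x+X)c=0$, with determinant $-\eta(\zeta-X)(x+X)+(\zeta+X)(x-X)$. Its coefficient of $x$ is $(\zeta+X)-\eta(\zeta-X)\in\{2X,2\zeta\}$.
* $\chi(s_1)=-1$: the other equations are $(x-X)a+y(b-c)=0$ and $(x+X)a+y(b-\eta c)=0$. We get $(\zeta-X)a-yc=0$ and $(\zeta+X)a-\eta yc=0$, with determinant $y[(\zeta+X)-\eta(\zeta-X)]$.

Both determinants are generically nonzero, so $a=c=0$ and then $b=0$. There are $3\cdot4=12$ edges meeting $O$ and $12$ columns, so $B$ is nonsingular.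

Move (D5) applies to Example A with $z=u$. What remains is the single edge $\{u,C_2u\}$, whose row is nonzero. So Example A is isostatic in $\Gamma$-generic position.

### 5.4 Moving the special orbit, for $C_{3v}$

These moves treat low degree at the orbits in $Z$. Let $m_\sigma$ be the $x$-axis, $\mathbf e=(1,0)$, $\mathbf n=(0,1)$. The degree $d$ is taken in $F$, without $\varepsilon$.

**(S1)** *$\varepsilon$ of type (A), the orbit of $\{w,\sigma w\}$, $d(w)\le2$: we reduce to a pair on $V\setminus\Gamma w$.*

**$d(w)\le1$.** Delete $\Gamma w$ together with $\varepsilon$. There is no loop, so any neighbour $q$ lies outside $\Gamma w$. At $w$ the directions $\mathbf n$ and (if present) $p(w)-p(q)$ are generically independent. So a row dependence of $B$ has coefficient 0 on all edges at $w$, and likewise at every $\gamma w$.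

**$d(w)=2$ with a loop.** Delete $\Gamma w$ together with $\varepsilon$. Here $B$ is exactly the $9\times12$ matrix of Test 2. By (1), for $x=p(w)\cdot\mathbf e\ne0$, its kernel has dimension 3, so its 9 rows are independent.

**$d(w)=2$, no loop, neighbours $q_1\ne q_2$ outside $\Gamma w$.** Let $I_0$ be $F$ minus the two edges at $w$; it is independent. We show: *if $(I_0,\varepsilon')$ on $V\setminus\Gamma w$ is good for the special orbit $\varepsilon'$ given below, then $(F,\varepsilon)$ is good.* In each case $p$ is generic on $V\setminus\Gamma w$. We check that the edges at $w$ and $\sigma w$ of a stress of $G(F,\varepsilon)$ act on the rest like a stress on one edge of $\varepsilon'$, and that if its coefficient vanishes, so do all coefficients at $w,\sigma w$. The images under $C_3^i$ correspond to the other two edges of $\varepsilon'$. The edges of $\varepsilon'$ are not in $\bigcup I_0$, as they are not regular. So a stress of $G(F,\varepsilon)$ yields a stress of $G(I_0,\varepsilon')$, which is $0$, and the original stress is $0$. Let $\lambda$ be the coefficient of $\{w,\sigma w\}$ and $\omega_i$ that of $\{w,q_i\}$.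

(i) *Some $q_a$ is not fixed by $\sigma$, and the other neighbour $q_b\neq\sigma q_a$.* Let $\varepsilon'$ be the orbit of $\{q_a,\sigma q_a\}$ (type (A) or (B)). Generically $p(q_a)\cdot\mathbf e\ne p(q_b)\cdot\mathbf e$, for the following reasons.

* Different orbits: $p(y)\cdot\mathbf e\not\equiv0$ for every vertex $y$, since no mirror is perpendicular to $m_\sigma$; and the two positions are independent.
* $q_b=\gamma q_a$ with $q_a$ free: identity would give $\gamma^{-1}\mathbf e=\mathbf e$, so $\gamma\in\{1,\sigma\}$, which is excluded.
* $q_a$ a mirror vertex and $q_b\in\Gamma q_a$: the orbit consists of $q_a,\sigma q_a$ and a vertex on $m_\sigma$, so $q_b$ is the latter, and the values are $-r/2$ and $r$ with $r\ne0$.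

Let $b=p(q_a)\cdot\mathbf n\neq0$ and put $p(w)=(p(q_a)\cdot\mathbf e)\mathbf e+2b\,\mathbf n$. Then $w,\sigma w,q_a,\sigma q_a$ lie on a line of direction $\mathbf n$, at heights $2b,-2b,b,-b$, and $q_b$ and $\sigma q_b$ are off this line. Equilibrium at $w$ gives coefficient 0 on $\{w,q_b\}$ and $4b\lambda+b\,\omega_a=0$, so $\omega_a=-4\lambda$. By reflection the coefficient at $\sigma w$ is $0$ on $\{\sigma w,\sigma q_b\}$ and $-4\lambda$ on $\{\sigma w,\sigma q_a\}$. The force at $q_a$ is $-4\lambda(b-2b)\mathbf n=4\lambda b\,\mathbf n$, and the force at $\sigma q_a$ is the opposite. Since $p(q_a)-p(\sigma q_a)=2b\,\mathbf n$, this is the stress $2\lambda$ on $\{q_a,\sigma q_a\}$.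

(ii) *$q_2=\sigma q_1$ (so $q_1$ is not fixed by $\sigma$).* Let $\varepsilon'$ be the orbit of $\{q_1,\sigma q_1\}$, $p$ generic on $V$, $p(q_1)=(a,b)$, $p(w)=(x,y)$. Equilibrium at $w$ is
$$\omega_1(x-a,y-b)+\omega_2(x-a,y+b)+\lambda(0,2y)=0 .$$
As $x\neq a$, $\omega_2=-\omega_1$; then $\omega_1=\lambda y/b$. At $\sigma w$ the reflected equation holds with the same $\lambda$, so reflected edges carry the same coefficients. The force at $q_1$ comes from $\{w,q_1\}$ and from $\{\sigma w,q_1\}=\sigma\{w,q_2\}$. It is $\omega_1(a-x,b-y)+\omega_2(a-x,b+y)=-2\omega_1y\,\mathbf n$, and the force at $\sigma q_1$ is the opposite. This is a stress on $\{q_1,\sigma q_1\}$. It vanishes only if $\omega_1=0$, hence $\lambda=\omega_2=0$.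

(iii) *$q_1,q_2$ both fixed by $\sigma$* (hence in different orbits). Let $\varepsilon'$ be the orbit of $\{q_1,q_2\}$ (type (C)), $p$ generic on $V$, $p(q_1)=(a,0)$, $p(q_2)=(b,0)$, $p(w)=(x,y)$. Equilibrium at $w$ is $\omega_1(x-a)+\omega_2(x-b)=0$ and $\omega_1+\omega_2+2\lambda=0$. The same equations hold at $\sigma w$ with the same $\lambda$. Since $a\ne b$, they determine the coefficients from $\lambda$, so those at $w$ and $\sigma w$ agree. The forces at $q_1,q_2$ are $2\omega_1(a-x)\mathbf e$ and $2\omega_2(b-x)\mathbf e$. They are opposite and along $m_\sigma$, hence a stress on $\{q_1,q_2\}$. They vanish only if $\omega_1=\omega_2=0$, and then $\lambda=0$.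

The cases are exhaustive: if not both $q$'s are fixed by $\sigma$, take $q_a$ not fixed. If $q_b=\sigma q_a$ we are in (ii), otherwise in (i).

**(S2)** *$\varepsilon$ of type (C), the orbit of $\{j_1,j_2\}$ on $m_\sigma$, with $d(j_1)\le1$: we reduce to a pair on $V\setminus\Gamma j_1$.*

If $d(j_1)=0$, delete $\Gamma j_1$ together with $\varepsilon$. Each vertex of $\Gamma j_1$ is on exactly one edge, and $p(j_1)\ne p(j_2)$, so $B$ has independent rows.

If $d(j_1)=1$ with neighbours $q,\sigma q$ ($q\notin m_\sigma$, $q\notin\Gamma j_1$), let $I_0$ be $F$ minus the edge at $j_1$ and $\varepsilon'$ the orbit of $\{q,\sigma q\}$ (type (A) or (B)). *If $(I_0,\varepsilon')$ on $V\setminus\Gamma j_1$ is good, so is $(F,\varepsilon)$.* Take $p$ generic on $V\setminus\Gamma j_1$ and put $p(j_1)=(p(q)\cdot\mathbf e)\mathbf e$, the midpoint of $p(q),p(\sigma q)$. This generically differs from $p(j_2)$. For $q\notin\Gamma j_2$, this is because $p(q)\cdot\mathbf e\not\equiv0$ varies independently of $p(j_2)$. For $q\in\Gamma j_2$, the values are $-r/2\neq r$. At $j_1$ the edges to $q,\sigma q$ have opposite directions along $\mathbf n$ and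 equal lengths, and the edge to $j_2$ has direction $\mathbf e$. So in a stress $\{j_1,j_2\}$ has coefficient 0, and the other two have equal coefficients $\omega$ and act like the stress $\omega/2$ on $\{q,\sigma q\}$. The images under $C_3^i$ correspond to the other two edges of $\varepsilon'$, and $\varepsilon'$ is disjoint from $\bigcup I_0$. As before, a stress of $G(F,\varepsilon)$ yields a stress of $G(I_0,\varepsilon')$ and must be $0$. Test 3 is an instance of this move.

## 6. When a regular pair keeps the count: rank inequalities

Now we find out when (E1) and (E2) have an admissible $x$. Recall that for independent $I_0$ the requirement "$x\notin I_0$ and $I_0+x$ independent" says $x\notin\mathrm{cl}(I_0)$, the matroid closure.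

**Lemma 5.** Let $F$ be independent, $v$ free, without loop, $d(v)=3$, with neighbours $q_1,q_2,q_3$, and $I_0$ as in (E1). Then some regular pair $\{q_a,q_b\}$ has orbit $x\notin I_0$ with $I_0+x$ independent, unless

* (M) $q_1,q_2,q_3$ are fixed by a common reflection, or
* (T) $D=C_{2v}$ and $q_1,q_2,q_3$ are in one free orbit.

**Proof.** **Step 1: an upper bound for the rank near $v$.** Let $x_{ab}$ be the orbit of $\{q_a,q_b\}$, $\mathcal X$ the set of those $x_{ab}$ that are orbits of regular pairs, $\mathrm{star}(v)$ the set of the three elements of $F$ at $v$, $K=\mathrm{star}(v)\cup\mathcal X$, $Q$ the set of orbits of the $q$'s and $N_Q=\sum_{x\in Q}n(x)$. Let $S_Q$ be the subgroup generated by all $\gamma$ with $\gamma q_a=q_b$ for some $a,b$ (possibly $a=b$).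

The vertex set $S_Qv\cup S_Q\{q_1,q_2,q_3\}$ is closed under adjacency in the preimage of the star. The neighbours of $\gamma v$ are the $\gamma q_i$. A neighbour of $\gamma q_a$ ($\gamma\in S_Q$) is some $\delta v$ with $\gamma q_a=\delta q_b$; then $\gamma^{-1}\delta$ maps $q_b$ to $q_a$, so it lies in $S_Q$, and $\delta\in S_Q$. So if $\gamma$ stabilises the component of $v$, then $\gamma v\in S_Qv$, and $\gamma\in S_Q$ because $v$ is free. The edges of $\bigcup\mathcal X$ join vertices already in one component of the preimage of the star. Hence $S_K\subseteq S_Q$ up to conjugacy, and with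
$$g:=N_Q-\lceil3/|S_Q|\rceil\le N_Q-1$$
we get $r(K)\le f(K)\le2+g$. Since $\mathrm{star}(v)\subseteq F$ is independent, $3\le2+g$, so $g\ge1$.

**Step 2: it suffices that $r(\mathcal X)\ge g$.** Suppose $r(\mathcal X)\ge g$ but no $x\in\mathcal X$ is as required. Then $\mathcal X\subseteq\mathrm{cl}(I_0)$. By submodularity of the rank, applied to $I_0\cup\mathcal X$ and $K$, whose intersection contains $\mathcal X$,
$$|I_0|+3=r(F)\le r(I_0\cup K)\le r(I_0\cup\mathcal X)+r(K)-r(\mathcal X)\le|I_0|+2+g-r(\mathcal X)\le|I_0|+2,$$
a contradiction.

**Step 3: exhibit $g$ independent elements of $\mathcal X$.** Single elements have $f=1$. Any two of $x_{12},x_{13},x_{23}$ share an end $q_c$, and the preimage component containing the corresponding pairs contains $q_1,q_2,q_3$. In bounding $f(J)$ from below we use that $S_J$ contains the stabilisers of the vertices of this component, and every $\gamma$ for which $y,\gamma y$ both lie in it.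

*Three different orbits.* Distinct $x_{ab}$ are then distinct elements.

* (i) At most one mirror vertex. $g=6-3$ or $5-2$, so $g=3$. All three $x_{ab}$ are regular. For two or three of them, $f\ge6-3$ or $f\ge5-2$, so $f\ge3$. The three are independent.
* (ii) Two mirror vertices $q_1,q_2$ on one mirror, $q_3$ free. $g=4-2=2$, and $f(\{x_{13},x_{23}\})\ge4-2=2$.
* (iii) $q_1,q_2$ on different mirrors, $q_3$ free. $g\le3$. All pairs are regular. For two or three of the $x_{ab}$: $N=4$, $S=\Gamma$, $f=3$.
* (iv) Three mirror vertices. If all are on one mirror, this is (M). Otherwise $g\le2$, and two of the pairs are regular: if two of the $q$'s share a mirror, take the two pairs through the third one; else take any two. As a set they have $S=\Gamma$ and $f=3-1=2$.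

*Two orbits: say $q_2=\gamma q_1$ and $q_3$ in another orbit.*

* (v) Both orbits free. If $\gamma$ has order 2, then $S_Q=\langle\gamma\rangle$ and $g=4-2=2$. Here $x_{13}\ne x_{23}$ since $q_3$ is free (an element mapping one pair to the other would fix $q_3$), and $f(\{x_{13},x_{23}\})\ge4-2=2$ since $\gamma\in S$. If $\gamma$ has order 3, then $g=4-1=3$. The loop $x_{12}$ and $x_{13},x_{23}$ are regular and distinct. Any two or three of them have $N=4$, $S\ni\gamma$, $f=3$.
* (vi) $q_1$ free, $q_3$ mirror with stabiliser $\langle\sigma\rangle$. If $\gamma=\sigma$, then $S_Q=\langle\sigma\rangle$ and $g=3-2=1$; take $x_{13}$. If $\gamma\ne\sigma$, then $g\le2$. Here $x_{13}\neq x_{23}$, since equality would need an element of $\langle\sigma\rangle$ mapping $q_1$ to $\gamma q_1$; and $f(\{x_{13},x_{23}\})=3-1=2$, since $S$ contains $\sigma$ and $\gamma\notin\langle\sigma\rangle$, which generate $\Gamma$.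
* (vii) $q_1$ mirror, $q_3$ free. $g\le2$. Again $x_{13}\ne x_{23}$ since $q_3$ is free. $S$ contains $\mathrm{Stab}(q_1)$ and $\gamma\notin\mathrm{Stab}(q_1)$, so $S=\Gamma$ and $f(\{x_{13},x_{23}\})=3-1=2$.
* (viii) All mirror. $g\le1$. If $q_3$ is on a mirror different from that of $q_1$ or of $q_2$, one of $x_{13},x_{23}$ is regular, and one element suffices. For $C_{3v}$ this always holds, as $q_1,q_2$ are on different mirrors. For $C_{2v}$, $q_1$ and $q_2$ share a mirror, and the alternative is (M).

*One orbit.*

* (ix) Free. For $C_{2v}$ this is (T). For $C_{3v}$, a free orbit has only two $\langle C_3\rangle$-orbits, so two of the $q$'s differ by a rotation of order 3. So a loop lies in $\mathcal X$, and $g\le1$.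
* (x) Mirror. Then $g\le0$, contradicting $g\ge1$. $\square$

**Lemma 6.** Let $F$ be independent, $j$ a mirror orbit on $m_\sigma$, $d(j)=2$, with neighbours $q_1,\sigma q_1,q_2,\sigma q_2$, and $I_0$ as in (E2). Then for some $q\in\{q_2,\sigma q_2\}$ the pair $\{q_1,q\}$ is regular with orbit $x\notin I_0$ and $I_0+x$ independent, unless $D=C_{2v}$ and either

* (MM) $q_1,q_2$ both lie on the other mirror, or
* (W) $q_1,q_2$ lie in one free orbit.

**Proof.** **Step 1: the rank bound, as before.** Let $Q'=\{q_1,\sigma q_1,q_2,\sigma q_2\}$, and let $S_Q$ be generated by all elements mapping some element of $Q'$ into $Q'$; thus $\sigma\in S_Q$. Let $\mathcal X$ consist of the orbits of those of $\{q_1,q_2\},\{q_1,\sigma q_2\}$ that are regular, and put $K=\mathrm{star}(j)\cup\mathcal X$, where $\mathrm{star}(j)$ is the set of the two elements at $j$. The set $S_Qj\cup S_QQ'$ is closed under adjacency in the preimage of the star. The neighbours of $\gamma j$ are $\gamma Q'$. A neighbour of $\gamma q$ ($\gamma\in S_Q$, $q\in Q'$) is some $\delta j$ with $\gamma q\in\delta Q'$, so $\delta^{-1}\gamma\in S_Q$ and $\delta\in S_Q$. If $\gamma$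 stabilises the component of $j$, then $\gamma j\in S_Qj$, so $\gamma\in S_Q\langle\sigma\rangle=S_Q$. The edges of $\bigcup\mathcal X$ join neighbours of one vertex $\gamma j$. So $S_K\subseteq S_Q$ up to conjugacy, and $r(K)\le f(K)\le1+g$ with $g=N_Q-\lceil3/|S_Q|\rceil\le N_Q-1$, where $N_Q$ is the sum of $n$ over the orbits meeting $Q'$. If $r(\mathcal X)\ge g$ and no $x\in\mathcal X$ is as required, then $\mathcal X\subseteq\mathrm{cl}(I_0)$ and
$$|I_0|+2=r(F)\le r(I_0\cup\mathcal X)+r(K)-r(\mathcal X)\le|I_0|+1,$$
a contradiction. So it suffices that $r(\mathcal X)\ge g$.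

**Step 2: the cases.** No $q_i$ is fixed by $\sigma$.

* (a) Both free, different orbits. $S_Q=\langle\sigma\rangle$, $g=4-2=2$. The two elements are regular. They are distinct: an element mapping one pair to the other fixes the free vertex $q_1$, and $q_2\ne\sigma q_2$. As a set they have $S\ni\sigma$, since the component of $q_1$ contains $q_2$ and $\sigma q_2$. So $f\ge4-2=2$.
* (b) One mirror, one free; say $q_1$ is mirror with stabiliser $\langle\sigma'\rangle$, $\sigma'\ne\sigma$. (Otherwise exchange the roles; $\{q_1,\sigma q_2\}$ and $\{q_2,\sigma q_1\}$ have the same orbit.) $g\le2$. The two elements are regular. They are distinct, since equality would need an element of $\langle\sigma'\rangle$ mapping $q_2$ to $\sigma q_2$. $S\supseteq\langle\sigma',\sigma\rangle=\Gamma$, so $f=3-1=2$.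
* (c) Both mirror, different orbits. $g\le1$. For $C_{3v}$, $\sigma$ exchanges the two other mirrors, so one of $q_2,\sigma q_2$ is on a mirror different from that of $q_1$, giving a regular pair. For $C_{2v}$ this is (MM).
* (d) Same orbit. It is not a mirror orbit, since the only vertices of such an orbit off $m_\sigma$ are of the form $q_1,\sigma q_1$. (For $C_{2v}$ the orbit is $\{q_1,C_2q_1\}$ and $C_2q_1=\sigma q_1$; for $C_{3v}$ the third vertex is on $m_\sigma$.) But $q_2\notin\{q_1,\sigma q_1\}$. So the orbit is free, $q_2=\gamma q_1$ with $\gamma\notin\{1,\sigma\}$, and $g\le1$. For $C_{3v}$ one of $\gamma,\sigma\gamma$ is a rotation of order 3, giving a regular pair. For $C_{2v}$ this is (W). $\square$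

In Example A, $v$ is of type (M) and $j$ is of type (W).

## 7. Discharging the orbits that admit no reduction

**Proposition.** Let $V$ be admissible, $F\subseteq U(V)$ independent, $\varepsilon$ absent or a special orbit. Then $(F,\varepsilon)$ is good.

**Proof.** Suppose not, and take a counterexample with $|V|$ minimal; clearly $V\neq\emptyset$. Subsets of independent sets are independent, and every pair with independent edge set on a smaller admissible vertex set is good. So none of the moves (D1)–(D5), (E1), (E2), (S1), (S2) with an independent reduced edge set is applicable.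

**Step 1: list the low-degree orbits outside $Z$.** By (D2), (D3), and Lemma 5 with (E1): free orbits not in $Z$ have $d\ge3$. If $d=3$, there is no loop, and the orbit is of type (M), called *mirror-bad*, or, for $C_{2v}$, of type (T). By (D1) and Lemma 6 with (E2): mirror orbits not in $Z$ have $d\ge2$. For $C_{3v}$ even $d\ge3$; for $C_{2v}$, $d=2$ occurs only in cases (MM) and (W). The terms mirror-bad and type (T) are used only for orbits not in $Z$.

**Step 2: two facts for $C_{2v}$.** These keep the discharging below from overdrawing.

*Fact 1. A mirror orbit $j\notin Z$ with $d(j)=2$ is not adjacent to a mirror-bad $v$.* A free neighbour $v$ excludes (MM), so (W) holds and both edges at $j$ go to the orbit of $v$. So two of the three neighbours of $v$ are $j$ and $C_2j$. The third one, $z$, is not in $\Gamma j=\{j,C_2j\}$ and, by (M), lies on the same mirror. Then (D5) applies, a contradiction.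

*Fact 2. If $v$ is of type (T) with neighbours in the free orbit $w$ (its hub), then $d(w)\ge5$; and different type-(T) orbits have different hubs.* The first part is (D4). If two type-(T) orbits had the same hub, their six edges would form a connected set of 6 elements with $N=6$ and $f\le5$, contradicting independence.

**Step 3: discharge.** Give charge $d-4$ to free orbits and $d-2$ to mirror orbits. By (4) the total is at most $-2\kappa\le-2$. Each mirror orbit (in $Z$ or not) sends $\frac13$ along each of its edges that leads to a mirror-bad orbit. Each hub sends $1$ to its type-(T) orbit. The new charges of orbits not in $Z$ are as follows.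

* Mirror-bad: all three edges lead to mirror orbits, so $-1+3\cdot\frac13=0$. Type (T): $-1+1=0$.
* Free with $d\ge4$: at least $0$; a hub has $d\ge5$ and sends $1$ once.
* Mirror with $d\ge3$: at least $d-2-\frac d3\ge0$. Mirror with $d=2$ (only $C_{2v}$): sends nothing by Fact 1, so the charge is $0$.

So the orbits not in $Z$ have total new charge at least $0$, while the overall total is at most $-2\kappa\le-2$.

**Step 4: the orbits in $Z$.** We show that they cannot carry the deficit.

* *$Z=\emptyset$.* The total is at least $0$, a contradiction.
* *$C_{2v}$ with $\varepsilon=\{u,C_2u\}$, or $C_{3v}$ with $\varepsilon$ of type (B) on $\Gamma u$.* $Z=\{u\}$ has new charge at least $\frac23d(u)-2$. So $\frac23d(u)-2\le-2\kappa\le-2$, whence $d(u)=0$ and $\kappa=1$. Thus $V=\Gamma u$ and $F=\emptyset$, and $G(F,\varepsilon)$ is a single edge or a triangle, with independent rows when $p(u)\neq0$. Contradiction.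
* *$C_{3v}$, type (A).* $Z=\{w\}$ with $w$ free. It sends and receives nothing (for $C_{3v}$ there are no type-(T) orbits, hence no hubs), so its new charge is $d(w)-4$. So $d(w)-4\le-2$, $d(w)\le2$, and (S1) applies. Contradiction.
* *$C_{3v}$, type (C).* The new charge of $Z=\{j_1,j_2\}$ is at least $\frac23(d(j_1)+d(j_2))-4$. This is at most $-2$, so $d(j_1)+d(j_2)\le3$. Some $d(j_i)\le1$, and (S2) applies, with $j_1,j_2$ exchanged if necessary. Contradiction. $\square$

## 8. Proofs of Theorems 1 and 2

**Rank bound.** Suppose the rows of $R(G,p)$ are independent, and let $(V',E')$ be a subgraph with $|V'|\ge2$. If all points of $V'$ coincide, the rows of $E'$ are zero, so $E'=\emptyset$. Otherwise the trivial motions $t+rJp(\cdot)$ restricted to $V'$ form a 3-dimensional space in the kernel of the rows of $E'$: vanishing at two different points forces $r=0$ and $t=0$. So these independent rows have rank at most $2|V'|-3$. In both cases $|E'|\le2|V'|-3$.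

**Proof of Theorem 2.** (i)$\Rightarrow$(ii) is the rank bound. (ii)$\Rightarrow$(iii) is Lemma 4. (iii)$\Rightarrow$(i): condition (iii) says that $F_0$ is independent, so the Proposition applies. $\blacksquare$

**Proof of Theorem 1.** **Necessity.** If $(G,p)$ is isostatic, then (a)–(d) hold by the necessary counts recalled in Section 1. The Laman conditions hold by $|E|=2|V|-3$ and the rank bound.

**Sufficiency.** Assume the Laman conditions and (a)–(d). By (b) for $C_{2v}$, or by (c) for $C_{3v}$ ($C_3$ and $C_3^{-1}$ fix the same vertices), $V$ is admissible. We must recognise $G$ as some $G(F,\varepsilon)$.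

*$C_{3v}$.* An element of order 3 fixing an edge would fix its endpoints, which is impossible. So an edge with nontrivial stabiliser has stabiliser $\langle\sigma\rangle$ for some reflection $\sigma$. Its orbit has three edges, whose stabilisers are the three conjugates of $\langle\sigma\rangle$, so exactly one is fixed by each reflection. By (a) there is exactly one such orbit $\varepsilon$, and it is special.

*$C_{2v}$.* Let $\{u,u'\}$ be the unique edge fixed by $C_2$, which exists by (b). As $C_2$ is central, every $\gamma\in\Gamma$ maps it to an edge fixed by $C_2$, so $\Gamma$ fixes this edge. $C_2$ fixes no vertex, so $u'=C_2u$. The reflections $s_1,s_2$ fix the edge, and their product $C_2$ swaps its ends, so exactly one of them fixes $u$. Thus $u$ is a mirror vertex and $\varepsilon=\{\{u,C_2u\}\}$ is special. By (a) it is the only edge fixed by $s_1$ and the only one fixed by $s_2$, and by (b) the only edge fixed by $C_2$.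

In both cases all other edges are regular pairs, so $G=G(F,\varepsilon)$ with $F\subseteq U(V)$. By Lemma 4, $F$ is independent. By the Proposition some $\Gamma$-symmetric $p$ has $\operatorname{rank}R(G,p)=|E|=2|V|-3$. Every $\Gamma$-generic framework has the maximum rank among $\Gamma$-symmetric realisations, hence this rank, and is isostatic. So the statement is true for $D=C_{2v}$ and true for $D=C_{3v}$. $\blacksquare$
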